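# Exponentially distorted subgroups of Thompson's group $F$

## 1. Pushing charge up the two legs of a tree

Take five points $x_0,x_1,x_0',x_1',x_2$ with a parent map $p$:
$$x_0\mapsto x_1\mapsto x_2,\qquad x_0'\mapsto x_1'\mapsto x_2 .$$
The picture is a tree with two legs that meet at the top point $x_2$. Work in the free abelian group with basis $\delta_\xi$, one basis vector per point. For each $\xi\neq x_2$ there is a *move*
$$E_\xi=\delta_\xi-2\,\delta_{p(\xi)} .$$
Let us write $\delta_{x_0}-\delta_{x_0'}$ as a combination of moves.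

Only $E_{x_0}$ involves $\delta_{x_0}$, so its coefficient must be $1$. This leaves $-2$ at $x_1$. Among the other moves only $E_{x_1}$ involves $\delta_{x_1}$, so it must be used with coefficient $2$, and this leaves $-4$ at $x_2$. The other leg forces in the same way the coefficients $-1$ and $-2$, and leaves $+4$ at $x_2$. The two charges at $x_2$ cancel, so
$$\delta_{x_0}-\delta_{x_0'}=E_{x_0}+2E_{x_1}-E_{x_0'}-2E_{x_1'} ,$$
and this is the only solution. A vector of size $2$ costs $6$ moves.

Now let the legs be $x_0,\dots,x_n$ and $x'_0,\dots,x'_n$, with common top $x_{n+1}$. The same forced computation gives coefficients $2^s$ at $x_s$ and $-2^s$ at $x_s'$ for $0\le s\le n$. The vector $\delta_{x_0}-\delta_{x_0'}$ still has size $2$, and it costs $2(1+2+\dots+2^n)=2(2^{n+1}-1)$ moves. With only one leg the vector $\delta_{x_0}$ is not a combination of moves at all, since nothing cancels the charge that arrives at the top.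

For fixed $n$ all of this takes place in a finitely generated free abelian group, and nothing grows. To see growth we need one finitely generated group that contains such trees for every $n$, in which the two feet can be named by words of length $O(n)$ and in which all moves are conjugates of a single one. If such a group exists, its subgroup generated by the moves (together with whatever does the conjugating) should be exponentially hard to navigate from inside. We ask whether this can happen in Thompson's group $F$.

## 2. Distortion, and what is asked about $F$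

**Definition (Thompson's group $F$).** $F$ is the group, under composition, of the homeomorphisms of $[0,1]$ that are piecewise linear with finitely many breakpoints and orientation-preserving, whose slopes are all powers of $2$, and whose breakpoints have dyadic rational coordinates. $F$ is finitely generated.

**Definition (distortion).** Let $G$ be a group with finite generating set $S$, let $H\le G$ be a subgroup with finite generating set $S'$, and write $|\cdot|_S$, $|\cdot|_{S'}$ for word lengths. The distortion function of $H$ in $G$ is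
$$\Delta(n)=\max\{\,|h|_{S'} : h\in H,\ |h|_S\le n\,\}.$$
We write $f\preceq g$ if $f(n)\le Cg(Cn+C)+Cn+C$ for some constant $C$, and $f\simeq g$ if $f\preceq g$ and $g\preceq f$. Up to $\simeq$, the function $\Delta$ does not depend on $S$ and $S'$, and we then write $|\cdot|_G$, $|\cdot|_H$.

*Example.* Let $G$ be the integral Heisenberg group, generated by $x,y$ with $z=[x,y]$ central, and let $H=\langle z\rangle$, which is infinite cyclic. Then $[x^n,y^n]=z^{n^2}$ has length at most $4n$ in $G$ and length $n^2$ in $H$, so $\Delta(4n)\ge n^2$.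

Guba and Sapir gave an example of a subgroup of $F$ with quadratic distortion. It can be generalized to give, for every integer $d\ge1$, finitely generated subgroups of $F$ with $\Delta(n)\simeq n^d$. The text "Introduction to Thompson's group $F$" says: "It is not known whether $F$ has subgroups with higher distortion, for example, exponential." So the problem is to decide whether $F$ has a finitely generated subgroup with $\Delta\not\preceq n^d$ for every $d\ge1$, and in particular whether some finitely generated subgroup has $\Delta(n)\simeq2^n$. Both answers will be yes.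

The simplest subgroups to try are cyclic ones, and they fail. Let $1\ne g\in F$ and let $x$ be the infimum of the points moved by $g$. Then $g(x)=x$, and $g$ is linear but not the identity on some $[x,x+\epsilon]$, so its right slope at $x$ is $2^c$ with $c\ne0$. Hence $g^n$ has right slope $2^{cn}$ at $x$. If all generators of $F$ and their inverses have slopes between $2^{-K}$ and $2^{K}$, then by the chain rule a word of length $L$ has all slopes between $2^{-KL}$ and $2^{KL}$. So $|g^n|_F\ge |cn|/K$, and $\langle g\rangle$ has linear distortion.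

## 3. A single line of intervals gives only linear distortion

The next try is to copy Section 1 with the least machinery. Take $f$ supported in a small interval $I$ and $t$ such that the intervals $t^sI$, $s\in\mathbb Z$, are disjoint. Then $f_{(s)}=t^sft^{-s}$ are commuting copies of $f$, shifted by $t$, and $\langle f,t\rangle$ is the wreath product $\mathbb Z\wr\mathbb Z$. The points are now the integers, with parent map $s\mapsto s+1$, and the moves are the conjugates $E_s=t^s\mu t^{-s}=f_{(s)}f_{(s+1)}^{-2}$ of the single element $\mu=f\cdot tf^{-2}t^{-1}$. Let us test $H=\langle t,\mu\rangle$ inside $\mathbb Z\wr\mathbb Z$.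

Let $B$ be the free abelian group on the $f_{(s)}$. Let $h\in H$ have length at most $n$ in the generators $f,t$. Then $h=k\,t^r$ with $k\in B$, $|r|\le n$, $\|k\|_1\le n$ and $\operatorname{supp}k\subset[-n,n]$. Since $t\in H$, also $k\in H$. The products of moves form a subgroup of $B$ normalized by $t$, so every element of $H$ is a product of moves times a power of $t$. As $B\cap\langle t\rangle=1$, we get $k=\prod_sE_s^{\beta_s}$ for some finitely supported $\beta$. Comparing coordinates, $k_s=\beta_s-2\beta_{s-1}$. This recursion can be solved in two directions: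
$$\beta_s=\sum_{j\ge0}2^{j}k_{s-j}\qquad\text{and}\qquad \beta_s=-\sum_{j\ge1}2^{-j}k_{s+j}.$$
The second formula gives $\|\beta\|_1\le\sum_{j\ge1}2^{-j}\|k\|_1=\|k\|_1\le n$, and the two together give $\operatorname{supp}\beta\subset[-n,n]$. So
$$k=t^{-n}\mu^{\beta_{-n}}\,t\,\mu^{\beta_{-n+1}}\,t\cdots t\,\mu^{\beta_n}\,t^{-n}$$
has length at most $4n+n$ in $H$, and $|h|_H\le6n$. The distortion is linear.

The failure has a precise cause. The coefficients $2^j$ of the first formula are there, but charge pushed up a line can be cancelled only by charge of the same exponential size sitting higher on the line. What makes Section 1 work is a second leg, which delivers the opposite charge for free.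

So we want a group $Q$ acting transitively on a set $X$ of disjoint intervals, and a parent map commuting with the action. If $x_0$ is a base point and $t\in Q$, the formula $p(qx_0)=qtx_0$ defines such a map exactly when every $q$ that fixes $x_0$ also fixes $x_1=tx_0$. To get two legs we want an element $a\in Q$ that fixes $x_1$ but moves $x_0$. Then $t^nat^{-n}$, a word of length $2n+1$, fixes $x_{n+1}=t^{n+1}x_0$ and moves $x_n=t^nx_0$; we will want it to move all of $x_0,\dots,x_n$. The next section writes down such $a$ and $t$ in $F$.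

## 4. The elements $a$, $t$, $f_j$ and the two theorems

Maps act on the left. For a finite $0$–$1$ word $w$ let $[w]\subset[0,1]$ be the closed standard dyadic interval of the reals with a binary expansion starting with $w$; its length is $2^{-|w|}$. For example $[01]=[\frac14,\frac12]$. We write $w\mapsto w'$ for the increasing affine bijection $[w]\to[w']$; it replaces the prefix $w$ by $w'$. "Supported in $J$" means: identity outside $J$. Two words are *incomparable* if neither is a prefix of the other; then their intervals have disjoint interiors. Two intervals *overlap* if their interiors meet.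

Besides $F$ we use Thompson's groups $F\subset T\subset V$, acting on $[0,1)$ by right-continuous bijections that are piecewise dyadic-affine. An element of $V$ is given by two finite binary trees and a bijection between their leaves, acting by prefix replacement. It is in $F$ when the bijection preserves the order of the leaves, and in $T$ when it preserves their cyclic order.

Put $u=01$, so $[u]=[\frac14,\frac12]$.

* $\theta\in F$: $\ 00\mapsto 0,\ 01\mapsto 10,\ 1\mapsto 11$.
* $a\in F$ acts as $\theta$ inside $[u]$, that is $u00\mapsto u0,\ u01\mapsto u10,\ u1\mapsto u11$, and is the identity outside $[u]$.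
* $t\in F$: $\ 00\mapsto000,\ 0100\mapsto0010,\ 010100\mapsto0011,\ 010101\mapsto01,\ 01011\mapsto10,\ 011\mapsto110,\ 1\mapsto111$.
* $f_j\in F$ $(1\le j\le d)$ acts as $\theta$ inside $[u\,01\,11\,1^j0]$ and is the identity elsewhere.

For $\theta$ and for $t$, both columns are the complete ordered lists of leaves of a binary tree. The $f_j$ have disjoint supports. For $b\in\mathbb Z^d$ put $f^b=\prod_jf_j^{b_j}$. Each $f_j$ has infinite order, so $b\mapsto f^b$ is injective.

Now coordinates. Put $c_i=0^{1-i}1$ for $i\le0$ and $c_i=1^i0$ for $i\ge1$: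
$$\dots,\ c_{-1}=001,\ c_0=01,\ c_1=10,\ c_2=110,\ \dots$$
So $|c_i|=2-i$ for $i\le0$ and $|c_i|=i+1$ for $i\ge1$. The $c_i$ form a prefix code (they are pairwise incomparable), and the intervals $[c_i]$ tile $(0,1)$. One checks on the three pieces of $\theta$ that $\theta$ sends $[c_i]$ affinely onto $[c_{i+1}]$: for $i\le-1$ it deletes a $0$, it sends $01$ to $10$, and for $i\ge1$ it adds a $1$. Thus $\theta^l$ sends $[c_i]$ affinely onto $[c_{i+l}]$. We shall use four facts.

* (P1) $a^l$ maps $[uc_i]$ affinely onto $[uc_{i+l}]$.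
* (P2) $t$ maps $[uc_001]=[010101]$ affinely onto $[u]$. So $t^{-1}[u]=[uc_001]\subset[u]$, and on $[u]$ the map $t^{-1}$ replaces the prefix $u$ by $uc_001$.
* (P3) $f^b$ is supported in $[uc_011]$.
* (P4) $t(x)=x/2$ on $[0,\frac14]$ and $1-t(x)=(1-x)/4$ on $[\frac12,1]$. Hence $t^e[u]=[2^{-e-2},\,1-\frac12 4^{-e}]$ for $e\ge0$.

Let $Q=\langle a,t\rangle$ and $G_d=\langle a,t,f_1,\dots,f_d\rangle$. For $A\in M_d(\mathbb Z)$ and the standard basis $\varepsilon_1,\dots,\varepsilon_d$ of $\mathbb Z^d$ let
$$\mu_j=f_j\cdot t f^{-A\varepsilon_j}t^{-1},\qquad H_A=\langle a,t,\mu_1,\dots,\mu_d\rangle\le G_d\le F .$$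
Let $\|\cdot\|$ be the operator norm for $\ell^1$ and $\sigma_A(n)=\sum_{s=0}^n\|A^s\|$.

**Theorem A.** For $d=1$, $A=(2)$, the subgroup $H=\langle a,\ t,\ f_1\,tf_1^{-2}t^{-1}\rangle$ of $F$ has distortion $\Delta(n)\simeq2^n$ in $F$.

**Theorem B.** Let $d\ge1$, $A\in M_d(\mathbb Z)$, and let $\Gamma$ be any finitely generated group with $G_d\le\Gamma\le V$ (for example $\Gamma=G_d,F,T,V$). Then the distortion of $H_A$ in $\Gamma$ is $\simeq n\,\sigma_A(n)$. Hence:

* it is $\simeq2^n$ if the spectral radius of $A$ is $>1$;
* it is $\simeq n$ if $A$ is nilpotent;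
* otherwise it is $\simeq n^{b+1}$, where $b$ is the largest size of a Jordan block of $A$ for an eigenvalue of modulus $1$.

Theorem A is the case $d=1$, $A=(2)$, $\Gamma=F$. There $n\sigma_A(n)=n(2^{n+1}-1)$, which lies between $2^n$ and $2^{2n+1}$ for $n\ge1$, so it is $\simeq2^n$. Since $C(Cn+C)^d+Cn+C$ is a polynomial in $n$, we have $2^n\not\preceq n^d$ for every $d$, and the 3-generated group $H$ of Theorem A answers both questions.

Here is the shortest pair of legs, by hand, for $A=(2)$. Let $I=[uc_011]=[010111]$, the interval in (P3), and $\mu=\mu_1=f_1\,tf_1^{-2}t^{-1}$. From $01011\mapsto10$ we see $tI=[101]=[\frac58,\frac34]$. The element $a$ moves $I$ to $aI=[uc_111]$ but is the identity on $tI$, so it commutes with $tf_1t^{-1}$. Hence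
$$\mu\cdot a\mu^{-1}a^{-1}=f_1\,(tf_1^{-2}t^{-1})\,a\,(tf_1^{2}t^{-1})f_1^{-1}a^{-1}=f_1\,af_1^{-1}a^{-1}.$$
The charges that $\mu$ and $a\mu a^{-1}$ push onto $tI$ have cancelled. This is Section 1 with $n=0$.

## 5. Tree pairs and the words on which an element is not affine

The upper bound in Theorem B needs a lower bound for $|h|_\Gamma$ that works even in $V$. This section provides it: the number of words $w$ such that $h$ is not affine on $[w]$.

A finite binary tree is recorded by its set of interior nodes, which is a finite prefix-closed set of words, and every such set occurs. Let $g\in V$. Let $\kappa(g)$ be the least number of interior nodes of the domain tree (equivalently, of the range tree) among the tree pairs representing $g$. Clearly $\kappa(g^{-1})=\kappa(g)$. Moreover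
$$\kappa(gg')\le\kappa(g)+\kappa(g').$$
Indeed a tree pair may be expanded: a leaf $w$ of the domain tree and its partner $w'$ in the range tree may be replaced by $w0,w1$ and $w'0,w'1$. Expand minimal pairs so that the range tree of $g'$ and the domain tree of $g$ both become their union, the tree whose set of interior nodes is the union of the two sets. The expanded pairs compose to a pair for $gg'$ with as many interior nodes as this union. It follows that $\kappa(g)\le C_0|g|_\Gamma$ for $g\in\Gamma$, where $C_0$ is the largest value of $\kappa$ on the generators of $\Gamma$.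

**Definition.** For $g\in F$ let $\Lambda(g)$ be the set of words $w$ such that $g$ is not affine on $[w]$. It is closed under taking prefixes.

If $w$ is not an interior node of the domain tree of a pair for $g$, then $w$ has a leaf as a prefix, so $[w]$ lies in a leaf interval, where $g$ is affine. Hence the first of the bounds
$$|\Lambda(g)|\le\kappa(g),\qquad |\log_2g'(0^+)|\le\kappa(g)\qquad(g\in F). \tag{1}$$
For the second, take a minimal pair. The leaf of the domain tree containing $0$ is some $0^s$, and its $s$ proper prefixes are interior nodes, so $s\le\kappa(g)$. It is sent to the leaf $0^{s'}$ of the range tree, and $s'\le\kappa(g)$ likewise. So $g'(0^+)=2^{s-s'}$ has $|s-s'|\le\kappa(g)$.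

*Example.* $\theta$ is not affine on $[0]$ (slopes $2$ and $1$ on its halves), hence not on $[\emptyset]=[0,1]$, and it is affine on every other $[w]$. So $|\Lambda(\theta)|=2$. The defining pair has interior nodes $\emptyset,0$ in the domain, so $\kappa(\theta)=2$.

## 6. Sections of the elements supported in $[u]$

The elements $t^{-s}at^s$ and $t^{-s}f_jt^s$ with $s\ge0$ live on smaller and smaller intervals inside $[u]$, since $t^{-1}[u]\subset[u]$. We now describe the group they generate by a recursion: an element is a power of $a$ followed by independent data on the intervals $[uc_i]$.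

For $m\ge0$ let
$$\hat N^{(m)}=\langle t^{-s}at^s,\ t^{-s}f_jt^s: 0\le s<m,\ 1\le j\le d\rangle,\qquad \hat N_0=\bigcup_m\hat N^{(m)},\qquad N_0=\langle t^{-s}at^s:s\ge0\rangle .$$
So $\hat N^{(0)}=1$. All these groups are supported in $[u]$, and $t^{-1}\hat N_0t\le\hat N_0$, $t^{-1}N_0t\le N_0$.

**Lemma 1.** Each $g\in\hat N_0$ can be written uniquely as
$$g=a^{l}\prod_{i\in\mathbb Z}a^i\big(f^{b_i}\,t^{-1}g_i\,t\big)a^{-i},\qquad l\in\mathbb Z,\ b_i\in\mathbb Z^d,\ g_i\in\hat N_0, \tag{2}$$
with almost all $b_i,g_i$ trivial. If $g\in\hat N^{(m)}$, $m\ge1$, then $g_i\in\hat N^{(m-1)}$. If $g\in N_0$, then all $b_i=0$ and $g_i\in N_0$. If $g$ is the identity on $[u]\setminus[uc_001]$, then $g\in t^{-1}\hat N_0t$.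

**Proof, existence.** The aim is to see that the factors in (2) commute and absorb everything but $a$. Let $m\ge1$. Then $\hat N^{(m)}=\langle a,M\rangle$, where $M$ is generated by the $f_j$ and $t^{-1}\hat N^{(m-1)}t$. The $f_j$ are supported in $[uc_011]$ and $t^{-1}\hat N^{(m-1)}t$ in $[uc_001]$, so $M=\langle f_1,\dots,f_d\rangle\times t^{-1}\hat N^{(m-1)}t$. The conjugates $M_i=a^iMa^{-i}$ are supported in the intervals $[uc_i]$, which have disjoint interiors, so they commute pairwise. The group $D$ generated by all $M_i$ consists of the finite products $\prod_iy_i$ with $y_i\in M_i$. It is normalized by $a$ and contains $M=M_0$. Hence $\hat N^{(m)}=\langle a\rangle D$, which is (2) with $g_i\in\hat N^{(m-1)}$. The same argument without the $f_j$ gives, for $g\in N_0$, a form (2) with all $b_i=0$ and $g_i\in N_0$.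

**Proof, uniqueness.** The aim is to read the data off from $g$. Only finitely many factors are nontrivial, so on some interval $[\frac14,\frac14+\epsilon]$ we have $g=a^l$, of slope $2^l$ at $\frac14^+$. This determines $l$. On $[uc_i11]$ the map $a^{-l}g$ equals $a^if^{b_i}a^{-i}$, and on $[uc_i01]=a^it^{-1}[u]$ it equals $a^it^{-1}g_ita^{-i}$. This determines $b_i$ and $g_i$, because $f^{b_i}$ is supported in $[uc_011]$ and $g_i$ in $[u]$. So the form found above, with the properties listed for $\hat N^{(m)}$ and for $N_0$, is the only one. Finally, if $g$ is the identity on $[u]\setminus[uc_001]$, then the same readings give $l=0$, all $b_i=0$, and $g_i=1$ for $i\ne0$, so $g=t^{-1}g_0t$. $\square$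

A *vertex* is a finite sequence $v=(i_1,\dots,i_m)$ of integers, $m\ge0$; we write $|v|=m$. Put
$$\langle v\rangle=uc_{i_1}01\,c_{i_2}01\cdots c_{i_m}01,\qquad \gamma_v=a^{i_1}t^{-1}a^{i_2}t^{-1}\cdots a^{i_m}t^{-1}\in Q .$$
By (P1) and (P2), on $[u]$ the map $a^it^{-1}$ replaces the prefix $u$ by $uc_i01$. So $\gamma_v$ maps $[u]$ affinely onto $[\langle v\rangle]$, by $uz\mapsto\langle v\rangle z$.

**Definition (sections).** For $g\in\hat N_0$ put $g_\emptyset=g$ and $g_{(v,i)}=(g_v)_i$, and let $l_v$, $b_{v,i}$ be the data of $g_v$ in (2).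

On $a^it^{-1}[u]=[uc_i01]$ only the $i$-th factor of (2) acts, and there $f^{b_i}$ plays no role. So $g\,a^it^{-1}=a^{i+l}t^{-1}g_i$ on $[u]$. Since $\gamma_v$ maps $[u]$ into $[u]$, we may iterate:
$$g\,\gamma_v=\gamma_{v'}\,g_v\ \text{ on }[u],\qquad v'=(i_1+l_\emptyset,\ i_2+l_{(i_1)},\ \dots,\ i_m+l_{(i_1,\dots,i_{m-1})}). \tag{3}$$

*Example.* Let $g=a^2\,t^{-1}at$. Then $l=2$, $g_0=a$, and all other data at the root are trivial. So (3) gives $(0,i)'=(2,i+1)$, but $(1,i)'=(3,i)$.

## 7. A set of intervals with a parent map

We now build the set $X$ asked for in Section 3 and prove that $p$ is well defined on it. We write $0^m$ for a sequence of $m$ zeros. Put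
$$I=[uc_011],\qquad I(v,i)=[\langle v\rangle c_i11]=\gamma_va^iI .$$
So $I=I(0)$, and $t^{-m}I=I(0^{m+1})$. Intervals $I(\cdot)$ with distinct index sequences have disjoint interiors, because their words are incomparable. If the sequences first differ at some position, use that $\{c_i\}$ is a prefix code. If one sequence properly extends the other, then after the common part the shorter one continues with $11$ and the longer one with $01$.

Let $y\in N_0$. By (3), and since by (2) with $b_i=0$ the section $y_v$ acts on $[uc_i11]$ as $a^{l_v}$,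
$$y\ \text{maps}\ I(i_1,\dots,i_m)\ \text{affinely onto}\ I(i_1',\dots,i_m'),\qquad i_s'=i_s+l_{(i_1,\dots,i_{s-1})}. \tag{4}$$
The new index $i_s'$ depends only on the first $s$ old indices. This is why fixing an interval will force fixing its parent.

Let $N=\bigcup_{e\ge0}t^eN_0t^{-e}$. The union is increasing because $t^{-1}N_0t\le N_0$. It is normalized by $t$ and contains $a$, so $Q=N\langle t\rangle$ with $N$ normal. Elements of $N$ are supported in some $t^e[u]$, so they are trivial near $0$, while $t'(0)=\frac12$. Hence $Q=N\rtimes\langle t\rangle$.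

**Lemma 2.** If $q\in Q$ and $q(I)$, $I$ overlap, then $q\in N$, $q$ is the identity on $I$, and $q(tI)=tI$.

**Proof.** The purpose is to conjugate everything into $[u]$, where (4) applies. Write $q=yt^r$ with $y\in N$. Choose $M\ge\max(1,r)$ with $y'=t^{-M}yt^M\in N_0$. Then $t^{-M}qI=y'(t^{r-M}I)$, and $t^{r-M}I=I(0^{M-r+1})$. By (4), $t^{-M}qI$ is some $I(\cdot)$ with $M-r+1$ indices. It overlaps $t^{-M}I=I(0^{M+1})$, so the two index sequences are equal, whence $r=0$ and $q=y\in N$. Now $y'$ maps $I(0^{M+1})$ increasingly and affinely onto itself, so it is the identity there, and $q=t^My't^{-M}$ is the identity on $t^MI(0^{M+1})=I$. Since $y'$ fixes $I(0^{M+1})$, all $M+1$ new indices in (4) are $0$. The first $M$ of them say that $y'$ maps $I(0^M)$ onto itself, and $I(0^M)=t^{-(M-1)}I=t^{-M}(tI)$. So $q(tI)=tI$. $\square$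

Let $X=\{q(I):q\in Q\}$, $x_0=I$, and $x_s=t^sx_0$ for $s\in\mathbb Z$. For example $x_{-1}=I(0,0)$, $x_0=[010111]$, $x_1=[101]$, $x_2=[11101]$. The following steps are consequences of Lemma 2.

**Step 1: the copies of $\mathbb Z^d$.** We want one copy of $\langle f_1,\dots,f_d\rangle$ on each element of $X$. If $qI$ and $q'I$ overlap, then $q^{-1}q'$ is the identity on $I$, so $qI=q'I$. Thus distinct elements of $X$ have disjoint interiors, and an element of $Q$ that stabilizes some $\xi\in X$ fixes $\xi$ pointwise. For $\xi=qI$ and $b\in\mathbb Z^d$ put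
$$f^b_{(\xi)}:=qf^bq^{-1}.$$
It is supported in $\xi$. It depends only on $\xi$ and $b$: another choice of $q$ differs by a right factor that is the identity on $I$, and this commutes with $f^b$. These elements generate a group $B\cong\bigoplus_{\xi\in X}\mathbb Z^d$. Write $k_\xi\in\mathbb Z^d$ for the coordinates of $k\in B$.

**Step 2: $G_d=B\rtimes Q$.** This separates charges from motions. $B$ is normalized by $Q$, and $B$, $Q$ generate $G_d$. An element of $B\cap Q$ preserves each $\xi\in X$, so, as an element of $Q$, it is the identity on each $\xi$. Being supported in the union of finitely many $\xi$, it is trivial. Hence $G_d=B\rtimes Q$.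

**Step 3: levels and parents.** The *level* $\lambda(yt^rx_0)=r$ ($y\in N$) is well defined, since $\mathrm{Stab}_Q(x_0)\subseteq N$. As $N$ is normal, elements of $N$ preserve levels. The *parent map*
$$p:X\to X,\qquad p(qx_0)=qtx_0,$$
is well defined, since $\mathrm{Stab}_Q(x_0)\subseteq\mathrm{Stab}_Q(x_1)$. It is $Q$-equivariant, it raises the level by $1$, and $p(x_s)=x_{s+1}$.

**Step 4: parents inside $[u]$.** For computations we need $p$ on the intervals $I(v,i)$. First, $ax_1=x_1$: indeed $a\,tI=t(t^{-1}at)I$, and $t^{-1}at$ is supported in $[uc_001]$, so it fixes $I=[uc_011]$ pointwise. Hence $p(I(v,i))=p(\gamma_va^iI)=\gamma_va^itI=\gamma_vtI$. If $v=\emptyset$, this is $x_1$. If $v=(w,j)$, then $\gamma_vt=\gamma_wa^jt^{-1}t=\gamma_wa^j$, so this is $I(w,j)$. Therefore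
$$p(I(i_1,\dots,i_m))=I(i_1,\dots,i_{m-1})\ \ (m\ge2),\qquad p(I(i_1))=x_1. \tag{5}$$
So parents are found by deleting the last index. Let $X_0=\{I(v,i)\}\subset X$. Since $\gamma_va^i\in Nt^{-|v|}$, an element of $X_0$ with $m$ indices has level $1-m\le0$. Also $x_s=I(0^{1-s})\in X_0$ for $s\le0$. The points $x_1,x_2,\dots$ form a single ray above all of $X_0$.

## 8. $H_A$ as the group generated by moves and by $Q$

This section turns $H=H_A$ into the charge game of Section 1, with the factor $2$ replaced by the matrix $A$. For $\xi=qx_0$ and $b\in\mathbb Z^d$ define the move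
$$E_\xi(b)=f^b_{(\xi)}\cdot f^{-Ab}_{(p(\xi))}=q\,\mu^b\,q^{-1},\qquad \mu^b=\prod_j\mu_j^{b_j}.$$
The two expressions agree because the $\mu_j$ lie in the abelian group $B$ and $\mu^b=f^b\cdot tf^{-Ab}t^{-1}$. In particular $\mu_j=E_{x_0}(\varepsilon_j)$. For finitely supported $\beta:X\to\mathbb Z^d$ let $\Phi(\beta)=\prod_\xi E_\xi(\beta_\xi)\in B$. Then $\Phi$ is a homomorphism, and
$$\Phi(\beta)_\xi=\beta_\xi-A\sum_{p(\eta)=\xi}\beta_\eta. \tag{6}$$

**Step 1: $\Phi$ is injective.** So an element of $\operatorname{Im}\Phi$ determines its $\beta$. If $\beta\ne0$, let $\xi$ have minimal level with $\beta_\xi\ne0$. The $\eta$ in (6) have smaller level, so $\Phi(\beta)_\xi=\beta_\xi\neq0$.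

**Step 2: $H=\operatorname{Im}\Phi\rtimes Q$ and $H\cap B=\operatorname{Im}\Phi$.** This identifies which charges lie in $H$. The conjugates of the $\mu_j$ by $Q$ are exactly the $E_\xi(\varepsilon_j)$, so $\operatorname{Im}\Phi$ is normalized by $Q$, and $H=\operatorname{Im}\Phi\cdot Q$. Since $\operatorname{Im}\Phi\subseteq B$ and $B\cap Q=1$, the product is semidirect. If $\Phi(\beta)q\in B$, then $q\in B\cap Q=1$, which gives the second claim.

**Step 3: recovering $\beta$ from the charge.** If $k=\Phi(\beta)$, then
$$\beta_\xi=\sum_{s\ge0}A^s\sum_{p^s(\eta)=\xi}k_\eta\qquad(\xi\in X). \tag{7}$$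
Indeed (6) says $\beta_\xi=k_\xi+A\sum_{p(\eta)=\xi}\beta_\eta$. Iterating $S$ times gives
$$\beta_\xi=\sum_{s<S}A^s\sum_{p^s(\eta)=\xi}k_\eta+A^S\sum_{p^S(\eta)=\xi}\beta_\eta .$$
Elements $\eta$ with $p^S(\eta)=\xi$ have level $\lambda(\xi)-S$. For $S$ large this is below all levels occurring in $\operatorname{supp}\beta$ and $\operatorname{supp}k$. Then the last term vanishes, and so do all terms of (7) with $s\ge S$.

**Lemma 3.** If $h=\Phi(\beta)q\in H$ with $q\in Q$, then $|h|_H\ge\|\beta\|_1:=\sum_\xi\|\beta_\xi\|_1$, for the generators $a,t,\mu_j$ of $H$.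

**Proof.** We follow $\beta$ along a word. The trivial element has $\beta=0$. Right multiplication by $a^{\pm1}$ or $t^{\pm1}$ changes only $q$. Right multiplication by $\mu_j^{\pm1}$ gives $\Phi(\beta)q\mu_j^{\pm1}=\Phi(\beta)E_{qx_0}(\pm\varepsilon_j)q$, so it changes $\|\beta\|_1$ by at most $1$. $\square$

## 9. The lower bound: two legs of height $n$ in $F$

Fix $n\ge1$ and $j$. Let $g=t^nat^{-n}\in N$ and
$$k=f_j^{\,n}\cdot gf_j^{-n}g^{-1}\in G_d .$$
Then $|k|_\Gamma\le2n|f_j|_\Gamma+2(2n|t|_\Gamma+|a|_\Gamma)\le Cn$ with an integer $C$ independent of $n$ and $j$. In coordinates, $k$ has charge $n\varepsilon_j$ at $x_0$ and $-n\varepsilon_j$ at $gx_0$. Using charge $n$ instead of $1$ still costs only $O(n)$ in $\Gamma$, and it will give the factor $n$ in $n\sigma_A(n)$.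

**Step 1: the two legs.** We check that $x_0,\dots,x_n$ and $gx_0,\dots,gx_n$ are disjoint legs with common top $x_{n+1}$. We have $gx_{n+1}=t^nax_1=t^nx_1=x_{n+1}$. For $0\le s\le n$,
$$gx_s=t^na\,I(0^{n-s+1})=t^nI(1,0^{n-s})\ne t^nI(0^{n-s+1})=x_s ,$$
by (4), since $a$ has $l_\emptyset=1$ and trivial sections below the root. As $g\in N$ preserves levels, the $2n+2$ elements $x_s,gx_s$ $(0\le s\le n)$ are distinct.

**Step 2: solving $\Phi(\beta)=k$.** Put $\beta_{x_s}=nA^s\varepsilon_j$ and $\beta_{gx_s}=-nA^s\varepsilon_j$ for $0\le s\le n$, and $\beta=0$ elsewhere. We compute $\Phi(\beta)$ by (6), using $p(x_s)=x_{s+1}$ and $p(gx_s)=gx_{s+1}$.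

* At $x_s$ with $1\le s\le n$ the value is $nA^s\varepsilon_j-A\,nA^{s-1}\varepsilon_j=0$, and similarly at $gx_s$.
* At $x_{n+1}=gx_{n+1}$ the two contributions $\mp nA^{n+1}\varepsilon_j$ cancel.
* At $x_0$ and $gx_0$ the values are $n\varepsilon_j$ and $-n\varepsilon_j$, as $\operatorname{supp}\beta$ has no elements of level $-1$.
* At every other $\xi$ both terms of (6) vanish.

So $\Phi(\beta)=k$, and $k\in H$.

**Step 3: the estimate.** By Lemma 3,
$$|k|_H\ge2n\sum_{s=0}^n\|A^s\varepsilon_j\|_1 .$$
The $\ell^1$ operator norm is the largest $\ell^1$ norm of a column, so $\sum_j\|A^s\varepsilon_j\|_1\ge\|A^s\|$. Summing over $s$, for the best $j$ the right-hand side is at least $\frac{2n}d\sigma_A(n)$. Hence $n\sigma_A(n)\le\frac d2\Delta(Cn)$ for $n\ge1$, so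
$$n\sigma_A(n)\preceq\Delta(n).$$
For $d=1$, $A=(2)$ we have found $|k|_F\le Cn$ and $|k|_H\ge2n(2^{n+1}-1)$. This already shows that the distortion of $H$ in $F$ exceeds every polynomial. To prove $\Delta\simeq2^n$, and Theorem B, we need the matching upper bound.

## 10. Counting words on which an element is not affine

Suppose $h\in H$ is short in $\Gamma$. By (1) it is affine on $[w]$ for all but $O(|h|_\Gamma)$ words $w$. We now show that this controls all the data in its recursive description (2).

Let $g\in\hat N_0$ and $W=\{v:g_v\ne1\}$. If $g\in\hat N^{(m)}$, then by Lemma 1 $g_v\in\hat N^{(m-|v|)}$ for $|v|\le m$, so $g_v=1$ if $|v|\ge m$. Each $g_v$ has only finitely many nontrivial $(g_v)_i$, so $W$ is finite. It is closed under taking prefixes, since the sections of $1$ are trivial. For $v\in W$ let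
$$r_v=\max\{|i|:b_{v,i}\ne0\text{ or }g_{(v,i)}\ne1\},$$
or $0$ if there is no such $i$.

**Lemma 4.** $\displaystyle\sum_{v\in W}\Big(1+|l_v|+r_v+\sum_i\|b_{v,i}\|_1\Big)\le4|\Lambda(g)|$ and $|W|\le|\Lambda(g)|$.

**Step 1: each vertex gets its own words.** For $1\ne g\in\hat N_0$ let $\Lambda'(g)$ be the set of $w\in\Lambda(g)$ that have prefix $u$ but no prefix $uc_i01$ $(i\in\mathbb Z)$. By (3), and because $\gamma_v,\gamma_{v'}$ are affine on $[u]$ and $g_v[u]=[u]$,
$$\langle v\rangle z\in\Lambda(g)\iff uz\in\Lambda(g_v).$$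
So $\Lambda(g)$ contains the sets $\{\langle v\rangle z:uz\in\Lambda'(g_v)\}$, $v\in W$. These are pairwise disjoint. If $v,\bar v$ are incomparable sequences, then the words $\langle v\rangle,\langle\bar v\rangle$ are incomparable. If $\bar v$ properly extends $v$, then $\langle\bar v\rangle$ has some prefix $\langle v\rangle c_i01$, which no element of the set of $v$ has. It therefore suffices to show, for $1\ne g\in\hat N_0$ with data $l,b_i,g_i$ and $r=r_\emptyset$, that $|\Lambda'(g)|$ is at least each of $1$, $r$, $|l|$, $\sum_i\|b_i\|_1$. For then $4|\Lambda'(g_v)|$ is at least the $v$-th summand in the lemma, and $|\Lambda'(g_v)|\ge1$ gives $|W|\le|\Lambda(g)|$.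

**Step 2: $|\Lambda'(g)|\ge1$.** The word $u$ lies in $\Lambda'(g)$: an element supported in $[u]$ fixes the endpoints of $[u]$, so if it were affine on $[u]$ it would be trivial.

**Step 3: $|\Lambda'(g)|\ge r$.** This step sees how far from $0$ the data in (2) reach. Let $r=|i|>0$ with $b_i\ne0$ or $g_i\ne1$. By (2), $g$ equals (affine)$\,\circ f^{b_i}\circ\,$(affine) on $[uc_i11]$, and (affine)$\,\circ g_i\circ\,$(affine) on $[uc_i01]$. If $b_i\ne0$, then $f^{b_i}$ is not affine on $[uc_011]$, since it is nontrivial and fixes the endpoints. If $g_i\ne1$, then $g_i$ is not affine on $[u]$ by Step 2. In either case $g$ is not affine on $[uc_i]$. So $uz\in\Lambda(g)$ for all $|c_i|+1>|i|$ prefixes $z$ of $c_i$. No such $z$ has a prefix $c_{i'}01$, for then $c_{i'}$ would be a proper prefix of $c_i$, against the prefix code property.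

**Step 4: $|\Lambda'(g)|\ge|l|$.** This step sees the power of $a$. The $i$-th factor of (2) acts trivially on $[uc_i00]$, so there $g=a^l$ maps $[uc_i00]$ affinely onto $[uc_{i+l}00]$, with slope $2^{|c_i|-|c_{i+l}|}$. Let $l>0$. For $0\le s\le l$ the interval $[u0^s]$ contains $[uc_{-l}]$ and $[uc_{1-l}]$, as $c_{-l}=0^{l+1}1$ and $c_{1-l}=0^l1$. The corresponding exponents are $(l+2)-2=l$ and $(l+1)-2=l-1$, so the slopes differ and $u0^s\in\Lambda(g)$. Let $l=-L<0$. For $0\le s\le L$ the interval $[u1^s]$ contains $[uc_{L+1}]$ and $[uc_L]$, with exponents $(L+2)-2=L$ and $(L+1)-2=L-1$. So $u1^s\in\Lambda(g)$. None of these words has a prefix $uc_i01$, as each $c_i$ contains both letters. So $|\Lambda'(g)|\ge|l|+1$ if $l\ne0$. In particular, taking $g=a^c$, for $c\ne0$ there are at least $|c|+1$ words $z$ such that $\theta^c$ is not affine on $[z]$.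

**Step 5: $|\Lambda'(g)|\ge\sum_i\|b_i\|_1$.** This step sees the charges. On $[uc_i11]$, $g$ is $f^{b_i}$ up to affine maps, and $f_j^{b_{i,j}}$ acts on the subinterval corresponding to $[uc_i11\,1^j0]$ as a copy of $\theta^{b_{i,j}}$. By the last remark of Step 4 this gives at least $|b_{i,j}|$ words of $\Lambda(g)$ with prefix $uc_i11\,1^j0$. They have no prefix $uc_{i'}01$: the prefix code property would give $i'=i$, and $11\ne01$. For distinct $(i,j)$ the words $uc_i11\,1^j0$ are incomparable, so the words found are distinct. $\square$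

## 11. The upper bound: touring the tree of sections

Let $h\in H$ with $|h|_\Gamma\le n$, $n\ge1$. Below, $C$ denotes constants independent of $h$ and $n$, possibly different at each occurrence. The goal is $|h|_H\le Cn\,\sigma_A(Cn)+Cn$. The plan is to conjugate $h$ into $[u]$, split it into a motion $q$ and a charge $k=\Phi(\beta)$, and write both by a tour of the finite tree $W$.

**Step 1: moving $h$ into $[u]$.** We replace $h$ by an element of $\hat N_0\cap H$, at cost $O(n)$, so that Section 10 applies. Let $\hat N=\bigcup_{e\ge0}t^e\hat N_0t^{-e}$, an increasing union. It contains $a$ and the $f_j$ and is normalized by $t$, so $G_d=\hat N\langle t\rangle$. Elements of $\hat N$ are trivial near $0$. Write $h=h_1t^r$ with $h_1\in\hat N$. Then $h'(0^+)=2^{-r}$, so $|r|\le\kappa(h)\le Cn$ by (1). Also $h_1=ht^{-r}\in H$ and $\kappa(h_1)\le\kappa(h)+|r|\kappa(t)\le Cn$.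

Let $e\ge0$ be minimal with $h_1\in t^e\hat N_0t^{-e}$. We claim that $e\le\kappa(h_1)$. Let $e\ge1$. By minimality $t^{-e}h_1t^e\in\hat N_0\setminus t^{-1}\hat N_0t$, so by the last statement of Lemma 1 it moves a point outside $[uc_001]$. Thus $h_1$ moves a point outside
$$t^e[uc_001]=t^{e-1}[u]=[2^{-e-1},\,1-2\cdot4^{-e}] ,$$
while $h_1$ is the identity outside $t^e[u]$, hence near $0$ and near $1$. A map that is the identity near one end of an interval and moves a point of that interval is not affine on it. So $h_1$ is not affine on $[0,2^{-e-1}]=[0^{e+1}]$ or not affine on $[1-2\cdot4^{-e},1]=[1^{2e-1}]$. Hence $0^{e+1}\in\Lambda(h_1)$ or $1^{2e-1}\in\Lambda(h_1)$. Counting prefixes, $|\Lambda(h_1)|\ge\min(e+2,2e)\ge e+1$, and the claim follows from (1).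

Put $y=t^{-(e+d)}h_1t^{e+d}\in t^{-d}\hat N_0t^d\cap H$. The extra conjugation by $t^d$ will be used in Step 4. Then $\kappa(y)\le\kappa(h_1)+2(e+d)\kappa(t)\le Cn$, and $|h|_H\le|y|_H+2(e+d)+|r|\le|y|_H+Cn$. If $y=1$, there is nothing more to do. Assume $y\ne1$, and let $W,l_v,b_{v,i},r_v$ be the data of $y\in\hat N_0$. By Lemma 4 and (1),
$$\sum_{v\in W}\Big(1+|l_v|+r_v+\sum_i\|b_{v,i}\|_1\Big)\le4\kappa(y),\qquad|W|\le\kappa(y). \tag{8}$$

**Step 2: splitting $y=qk$.** We separate motion and charge in a way that respects sections. For $g\in\hat N_0$ define recursively, with trivial values for $g=1$,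
$$q(g)=a^l\prod_ia^i\,t^{-1}q(g_i)t\,a^{-i}\in N_0,\qquad k(g)=\prod_ia^if^{b_i}\,t^{-1}k(g_i)t\,a^{-i}\in B .$$
The recursion ends, since $g\in\hat N^{(m)}$ gives $g_i\in\hat N^{(m-1)}$ and $\hat N^{(0)}=1$. By induction on $m$ we show $g=q(g)k(g)$. The elements $q(g_i)$ and $k(g_i)=q(g_i)^{-1}g_i$ are supported in $[u]$. So $t^{-1}q(g_i)t$ is supported in $[uc_001]$ and commutes with $f^{b_i}$, and
$$f^{b_i}t^{-1}g_it=(t^{-1}q(g_i)t)\,(f^{b_i}t^{-1}k(g_i)t).$$
Factors with different $i$ in (2) have supports with disjoint interiors, so they commute, and all the left-hand parts can be collected first. This gives $g=q(g)k(g)$.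

Unfolding the recursion with $\gamma_{(i)}=a^it^{-1}$, we get $k(g)=\prod_{v,i}(\gamma_va^i)f^{b_{v,i}}(\gamma_va^i)^{-1}$. So $k(g)_{I(v,i)}=b_{v,i}$, and $k(g)_\xi=0$ for $\xi\notin X_0$. Put $q=q(y)$, $k=k(y)$. Since $q\in Q\le H$, we have $k=q^{-1}y\in H\cap B$, so $k=\Phi(\beta)$ with $\beta$ given by (7).

**Step 3: the length of $q$.** We write $q$ by walking through $W$. Put $q_v=q(y_v)$. Then $q_v=a^{l_v}\prod_{|i|\le r_v}a^i(t^{-1}q_{(v,i)}t)a^{-i}$. Taking $i$ in increasing order, the identity
$$\prod_{i=-r}^{r}a^iY_ia^{-i}=a^{-r}Y_{-r}\,a\,Y_{-r+1}\,a\cdots a\,Y_r\,a^{-r}$$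
uses $r+2r+r=4r$ letters $a^{\pm1}$ besides the $Y_i$. So $|q_v|_H\le|l_v|+4r_v+\sum_{i:(v,i)\in W}(2+|q_{(v,i)}|_H)$, and summing over the tree,
$$|q|_H\le\sum_{v\in W}(|l_v|+4r_v+2).$$

**Step 4: $\beta$ is supported in $X_0$.** The tour of $W$ reaches only $X_0$, so we must exclude that $\beta$ lives on the ray $x_1,x_2,\dots$. Write $y=t^{-d}\tilde yt^d$ with $\tilde y\in\hat N_0$. By uniqueness in (2), for $s<d$ the section of $y$ at $0^s$ is $t^{-(d-s)}\tilde yt^{d-s}$, with $l=0$, all $b_i=0$ and only the $0$-th section possibly nontrivial. So $b_{v,i}\ne0$ is possible only if $v$ begins with $0^d$, and each $\eta\in\operatorname{supp}k$ is $I(0^d,i_{d+1},\dots)$ with at least $d+1$ indices. By (5), $p^{m_\eta}(\eta)=I(0^d)=x_{1-d}$ for some $m_\eta\ge1$. By (7), if $\beta_\xi\ne0$, then $\xi=p^s(\eta)$ for some $\eta\in\operatorname{supp}k$ and $s\ge0$. So by (5), $\xi\in X_0$ or $\xi=x_s$ for some $s\ge1$.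

Let $s\ge1-d$ and $\eta\in\operatorname{supp}k$. Then $p^{m_\eta+s+d-1}(\eta)=p^{s+d-1}(x_{1-d})=x_s$, and no other power of $p$ sends $\eta$ to $x_s$, because $p$ raises the level by $1$. So (7) gives
$$\beta_{x_s}=\sum_{\eta\in\operatorname{supp}k}A^{m_\eta+s+d-1}k_\eta=A^{s+d-1}\beta_{x_{1-d}}\qquad(s\ge1-d).$$
As $\beta$ has finite support and the $x_s$ are distinct, $A^M\beta_{x_{1-d}}=0$ for some $M$. Since $\ker A^M\subseteq\ker A^d$ for a $d\times d$ matrix, $\beta_{x_s}=0$ for all $s\ge1$. So $\operatorname{supp}\beta\subset X_0$.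

The shift by $t^d$ is really used here when $A$ is singular. Let $d=2$, $A\varepsilon_1=0$, $A\varepsilon_2=\varepsilon_1$. Then $\mu_1=f_1$ and $\mu_2=f_2\,tf_1^{-1}t^{-1}$, so $f_2=\mu_2\cdot t\mu_1t^{-1}$. This element lies in $\hat N_0\cap H$, but its $\beta$ has $\beta_{x_1}=\varepsilon_1\ne0$.

**Step 5: $\beta$ follows $W$.** We check that the tour of $W$ passes every point where $\beta\ne0$. If $\beta_{I(v,i)}\ne0$, then some $\eta=I(w,i')\in\operatorname{supp}k$ equals $I(v,i)$, or has $w$ equal to or extending $(v,i)$. In the first case $b_{v,i}\ne0$. In the second, $w\in W$ because $b_{w,i'}\ne0$, hence $(v,i)\in W$. In both cases $v\in W$ and $|i|\le r_v$.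

**Step 6: the length of $k$.** We write $k$ as a word in $a,t,\mu_j$ by the same kind of walk. For a vertex $v$ let
$$P_v=\gamma_v^{-1}\Big(\prod E_\xi(\beta_\xi)\Big)\gamma_v\in B ,$$
the product being over all $\xi=I(w,i)$ with $w$ equal to or extending $v$. If $v\notin W$, then all such $w\notin W$, so $P_v=1$ by Step 5. Since $E_{I(v,i)}(b)=\gamma_va^i\mu^ba^{-i}\gamma_v^{-1}$ and $\gamma_{(v,i)}=\gamma_va^it^{-1}$, for $v\in W$
$$P_v=\prod_{|i|\le r_v}a^i\big(\mu^{\beta_{I(v,i)}}\,t^{-1}P_{(v,i)}t\big)a^{-i}.$$
Here the factors with $w=v$ give the powers of $\mu$, and those with $w$ equal to or extending $(v,i)$ give $P_{(v,i)}$. For $|i|>r_v$ both are trivial by Step 5 and the definition of $r_v$. As in Step 3, $|P_v|_H\le4r_v+\sum_i\|\beta_{I(v,i)}\|_1+\sum_{i:(v,i)\in W}(2+|P_{(v,i)}|_H)$. As $\operatorname{supp}\beta\subset X_0$, we have $k=\Phi(\beta)=P_\emptyset$, so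
$$|k|_H\le\sum_{v\in W}(4r_v+2)+\|\beta\|_1 .$$

**Step 7: the size of $\beta$.** It remains to bound $\|\beta\|_1$. Let $\eta=I(v,i)\in\operatorname{supp}k$. Then $v$ and all its prefixes lie in $W$, so $|v|+1\le|W|$. By (5), $p^s(\eta)\in X_0$ for $s\le|v|$, while for $s\ge|v|+1$ it is some $x_{s'}$ with $s'\ge1$, which has positive level and is not in $X_0$. Since $\operatorname{supp}\beta\subset X_0$, only the terms with $s\le|v|\le|W|$ matter, and (7) and (8) give
$$\|\beta\|_1\le\sum_{\eta\in\operatorname{supp}k}\ \sum_{s=0}^{|W|}\|A^s\|\,\|k_\eta\|_1=\|k\|_1\,\sigma_A(|W|)\le4\kappa(y)\,\sigma_A(\kappa(y)),$$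
where $\|k\|_1=\sum_\eta\|k_\eta\|_1=\sum_{v\in W}\sum_i\|b_{v,i}\|_1$.

**Step 8: conclusion.** Adding the estimates of Steps 3, 6, 7 and using (8),
$$|y|_H\le|q|_H+|k|_H\le8\sum_{v\in W}(1+|l_v|+r_v)+\|\beta\|_1\le32\kappa(y)+4\kappa(y)\sigma_A(\kappa(y)).$$
With $\kappa(y)\le Cn$ and $|h|_H\le|y|_H+Cn$ this gives $|h|_H\le Cn\,\sigma_A(Cn)+Cn$, where $C$ may be taken to be an integer. Hence $\Delta(n)\preceq n\sigma_A(n)$. Together with Section 9,
$$\Delta(n)\simeq n\,\sigma_A(n).$$

## 12. The growth of $n\sigma_A(n)$

It remains to read off the three cases of Theorem B. Let $\rho$ be the spectral radius of $A$.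

**Case 1: $\rho>1$.** Here $\|A^n\|\ge\rho^n$ and $\|A\|\ge\rho>1$, so for $n\ge1$
$$\rho^n\le n\sigma_A(n)\le n(n+1)\|A\|^n\le2^{Cn}.$$
Since $2^n\le\rho^{C'n}$ for a suitable integer $C'$, we get $\Delta\simeq2^n$.

**Case 2: $A$ nilpotent.** Then $A^d=0$, so $\sigma_A$ is bounded, and $\sigma_A\ge1$. Hence $\Delta\simeq n$.

**Case 3: $\rho\le1$, $A$ not nilpotent.** First we see that all nonzero eigenvalues have modulus exactly $1$. Write the characteristic polynomial as $x^m\chi_1(x)$ with $\chi_1(0)\ne0$. Then $\chi_1$ is monic with integer coefficients, so the product of its roots is, up to sign, the nonzero integer $\chi_1(0)$. All roots have modulus $\le1$, so all have modulus $1$. As $A$ is not nilpotent, there is at least one, and $b\ge1$ is defined.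

Next we estimate $\|A^s\|$. Passing to a Jordan basis over $\mathbb C$ changes norms of powers by bounded factors only. For $s\ge d$ the nilpotent blocks contribute $0$. The $s$-th power of a block of size $c$ with eigenvalue $\nu$, $|\nu|=1$, has as its nonzero entries $\binom si\nu^{s-i}$ with $0\le i<c$. These have modulus at most $s^{c-1}$, and the one with $i=c-1$ has modulus $\binom s{c-1}\ge(s/c)^{c-1}$. Hence $\|A^s\|$ lies between two positive constant multiples of $s^{b-1}$ for $s\ge d$.

Finally we sum. For $n\ge1$, $\sigma_A(n)\le\sum_{s<d}\|A^s\|+C\sum_{d\le s\le n}s^{b-1}\le Cn^b$. For $n\ge2d$, the at least $n/2$ integers $s\in[n/2,n]$ each contribute at least a constant times $(n/2)^{b-1}$, so $\sigma_A(n)$ is at least a positive constant times $n^b$. For $1\le n<2d$ we use $\sigma_A(n)\ge\|A^0\|=1\ge(2d)^{-b}n^b$. So $n\sigma_A(n)\simeq n^{b+1}$ and $\Delta\simeq n^{b+1}$. This proves Theorem B, and with it Theorem A. $\blacksquare$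

For instance, a unipotent $d\times d$ Jordan block gives $\Delta\simeq n^{d+1}$ for every $d\ge1$, and $A=0$ gives $\Delta\simeq n$. So all of $n,n^2,n^3,\dots$ and $2^n$ occur in this family.
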